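
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{$M$-embedded $\mathcal{L}^\infty$-spaces are isomorphic to $c_0(\Gamma)$}


\begin{abstract}
A Banach space is called $M$-embedded if it is an $M$-ideal in its bidual. A separable infinite-dimensional $M$-embedded $\mathcal L^\infty$-space is known to be isomorphic to $c_0$. We show that separability can be dropped: every infinite-dimensional $M$-embedded $\mathcal L^\infty$-space is isomorphic to $c_0(\Gamma)$ for some set $\Gamma$, with a bound on the Banach--Mazur distance that depends only on the $\mathcal L^\infty$-constant. The main step is a decomposition theorem: an $M$-embedded space is isomorphic to a $c_0$-sum of separable spaces if and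 only if its dual embeds isomorphically into an $\ell_1$-sum of separable spaces.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $Z$ be a Banach space. A linear projection $P$ on $Z$ is an \emph{$L$-projection} if $\|z\|=\|Pz\|+\|z-Pz\|$ for all $z\in Z$; its range is an \emph{$L$-summand}. A closed subspace $J$ of $Z$ is an \emph{$M$-ideal} in $Z$ if its annihilator $J^\perp$ is an $L$-summand in $Z^*$. We regard a Banach space $X$ as a subspace of its bidual and call $X$ \emph{$M$-embedded} if $X$ is an $M$-ideal in $X^{**}$. As we recall in Lemma~\ref{lem:one}, this means that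
\begin{equation}\label{eq:one}
\|x^*+\omega\|=\|x^*\|+\|\omega\|\qquad(x^*\in X^*,\ \omega\in X^\perp\subseteq X^{***}).
\end{equation}
The model is $X=c_0$. A functional on $\ell_\infty=c_0^{**}$ is the sum of an absolutely summable sequence and a functional that vanishes on $c_0$, and the norms of the two parts add.

A Banach space $X$ is an \emph{$\mathcal L^\infty$-space} with constant $\lambda\ge1$ if every finite-dimensional subspace $E\subseteq X$ is contained in a finite-dimensional subspace $F\subseteq X$ whose Banach--Mazur distance to $\ell_\infty^{\dim F}$ is at most $\lambda$; it is an $\mathcal L^\infty$-space if this holds for some $\lambda$. So the finite-dimensional structure of $X$ is uniformly that of $\ell_\infty^n$.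

For a set $\Gamma$, let $c_0(\Gamma)$ be the space of scalar families $(a_\gamma)_{\gamma\in\Gamma}$ such that $\{\gamma:|a_\gamma|>\varepsilon\}$ is finite for every $\varepsilon>0$, with the supremum norm. For infinite $\Gamma$ it has both properties (Lemma~\ref{lem:sums}). Neither property alone comes close to characterizing it. A reflexive space is $M$-embedded for trivial reasons, since $X^\perp=\{0\}$; thus $\ell_2(\Gamma)$ is $M$-embedded. And $C[0,1]$ is a separable $\mathcal L^\infty$-space, but its dual is nonseparable, because $\|\delta_s-\delta_t\|=2$ for $s\ne t$; so it is not isomorphic to $c_0$. The two properties together are strong.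

\begin{theorem}[{\cite[Theorem 3.11]{book}}]\label{thm:sep}
Let $X$ be an infinite-dimensional separable $\mathcal L^\infty$-space which is an $M$-ideal in its bidual. Then $X$ is isomorphic to $c_0$.
\end{theorem}

It is left open in \cite{book} whether this holds also in the nonseparable case, with $c_0(\Gamma)$ in place of $c_0$. Closed subspaces of $M$-embedded spaces are $M$-embedded (Lemma~\ref{lem:hered}), so by Theorem~\ref{thm:sep} every separable infinite-dimensional closed subspace of $X$ that is itself an $\mathcal L^\infty$-space is a copy of $c_0$. The question is whether such copies can be fitted together into one $c_0(\Gamma)$. We show that they can.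

\subsection*{Results}

The space $X$ in Theorems A, B and C is infinite-dimensional, since finite-dimensional spaces satisfy \eqref{eq:one} trivially; the summands of $c_0$- and $\ell_1$-sums, however, may be finite-dimensional. Scalars are real or complex, and $\mathbb K$ is the scalar field; ``rational scalar'' means Gaussian rational in the complex case. We write $\operatorname{dens}$ for the density character, $d(\cdot,\cdot)$ for the Banach--Mazur distance, and $(\oplus X_s)_{c_0}$, $(\oplus E_\gamma)_1$, $(\oplus E_\gamma)_\infty$ for $c_0$-, $\ell_1$- and $\ell_\infty$-sums.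

\begin{theoremA}
Every infinite-dimensional $\mathcal L^\infty$-space $X$ that is $M$-embedded is isomorphic to $c_0(\Gamma)$, where $|\Gamma|=\operatorname{dens}X$.
\end{theoremA}

So, up to isomorphism, the spaces $c_0(\Gamma)$ with $\Gamma$ infinite are exactly the infinite-dimensional $M$-embedded $\mathcal L^\infty$-spaces. The proof rests on a decomposition theorem for $M$-embedded spaces that are not assumed to be $\mathcal L^\infty$.

\begin{theoremB}
For an $M$-embedded space $X$ the following are equivalent:
\begin{enumerate}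
\item[(i)] $X^*$ is isomorphic to a subspace of an $\ell_1$-sum of separable Banach spaces;
\item[(ii)] $X$ is isomorphic to a $c_0$-sum of separable Banach spaces.
\end{enumerate}
Quantitatively, if $J:X^*\to(\oplus E_\gamma)_1$ is linear, all $E_\gamma$ are separable, and $\|Jx^*\|\le\|x^*\|\le r\|Jx^*\|$ for all $x^*\in X^*$, then there are pairwise orthogonal projections $Q_s$ on $X$ with separable ranges $X_s$ such that $(x_s)\mapsto\sum x_s$ is an isomorphism $U$ of $(\oplus X_s)_{c_0}$ onto $X$ with $\|U\|,\|U^{-1}\|\le r$.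
\end{theoremB}

\begin{theoremC}
For each $\lambda\ge1$ there is $\Delta(\lambda)<\infty$ such that every infinite-dimensional $M$-embedded $\mathcal L^\infty$-space $X$ with constant $\lambda$ satisfies $d(X,c_0(\Gamma))\le\Delta(\lambda)$, where $|\Gamma|=\operatorname{dens}X$.
\end{theoremC}

Theorems A and C use Theorem~\ref{thm:sep}; Theorem B does not.

\subsection*{Plan of the proof}

An $M$-embedded $X$ carries many projections $P$ of norm one such that $P$ and $P^*$ have ranges of prescribed small density (Sections~\ref{sec:pairs} and~\ref{sec:submodels}). They give $\|x^*\|\ge\|P^*x^*\|$, and in $\ell_2(\Gamma)$ one cannot expect much more. To build a $c_0$-sum from a transfinite increasing family of such projections, we need an \emph{additive} estimate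
\[
\|x^*\|\ \ge\ \|P^*x^*\|+\|J(x^*-P^*x^*)\|,
\]
where $J$ is a norm-decreasing embedding of $X^*$ into an $\ell_1$-sum of separable spaces. The constant $1$ in front of $\|P^*x^*\|$ is essential: any loss would be multiplied at each of the transfinitely many steps. Section~\ref{sec:idea} proves a case of this estimate by hand, and Section~\ref{sec:split} proves it in general. Section~\ref{sec:decomp} iterates it and proves Theorem B. The $\mathcal L^\infty$-hypothesis then enters twice: it supplies $J$ (Section~\ref{sec:ell1}), and, through Theorem~\ref{thm:sep}, it identifies separable pieces as copies of $c_0$ with uniform constants (Section~\ref{sec:uniform}). Section~\ref{sec:end} assembles the proof.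

\section{Basic facts about $M$-embedded spaces}\label{sec:basic}

Let $B_X$ be the closed unit ball of $X$, and let $X^\perp$ be the annihilator of $X$ in $X^{***}$. Every $\Psi\in X^{***}$ is uniquely $x^*+\omega$ with $x^*\in X^*$, $\omega\in X^\perp$: take $x^*=\Psi|_X$ and $\omega=\Psi-\Psi|_X$. For a closed subspace $Y\subseteq X$ we identify $Y^{**}$ with $Y^{\perp\perp}\subseteq X^{**}$; for a closed subspace $F\subseteq X^*$ we identify $F^{**}$ with $F^{\perp\perp}\subseteq X^{***}$.

\begin{lemma}\label{lem:one}
$X$ is $M$-embedded if and only if \eqref{eq:one} holds.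
\end{lemma}

\begin{proof}
Let $\Pi$ be an $L$-projection of $X^{***}$ onto $X^\perp$. For $x^*\in X^*$ the functional $x^*-\Pi x^*$ restricts to $x^*$ on $X$, so $\|x^*\|\le\|x^*-\Pi x^*\|=\|x^*\|-\|\Pi x^*\|$, and hence $\Pi x^*=0$. Since $\Psi-\Psi|_X\in X^\perp$ for $\Psi\in X^{***}$, we get $\Pi\Psi=\Psi-\Psi|_X$, and the defining equation of an $L$-projection is \eqref{eq:one}. Conversely, if \eqref{eq:one} holds, then $\Psi\mapsto\Psi-\Psi|_X$ is an $L$-projection onto $X^\perp$.
\end{proof}

In \eqref{eq:one} the inequality ``$\ge$'' suffices, by the triangle inequality.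

\begin{lemma}\label{lem:hered}
If $X$ satisfies \eqref{eq:one}, then so does every closed subspace $Y$ of $X$.
\end{lemma}

\begin{proof}
Let $\psi=y^*+\omega\in Y^{***}$ with $y^*\in Y^*$ and $\omega|_Y=0$. By the Hahn--Banach theorem, extend $\psi$ from $Y^{**}\subseteq X^{**}$ to $\Psi\in X^{***}$ with $\|\Psi\|=\|\psi\|$, and write $\Psi=x^*+\Omega$ with $x^*\in X^*$, $\Omega\in X^\perp$. Restricting to $Y$ gives $y^*=x^*|_Y$, and then restricting to $Y^{**}$ gives $\omega=\Omega|_{Y^{**}}$. So $\|\psi\|=\|x^*\|+\|\Omega\|\ge\|y^*\|+\|\omega\|$.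
\end{proof}

\begin{lemma}\label{lem:norming}
Let $Y$ satisfy \eqref{eq:one}, and let $V\subseteq Y^*$ be a closed subspace with $\|y\|=\sup_{v\in B_V}|v(y)|$ for all $y\in Y$. Then $V=Y^*$.
\end{lemma}

\begin{proof}
Let $i:V\to Y^*$ be the inclusion. By hypothesis $k=i^*|_Y:Y\to V^*$ is isometric. Given $y^*\in Y^*$, extend the functional $k(y)\mapsto y^*(y)$ from $k(Y)$ to $\varphi\in V^{**}$ with $\|\varphi\|=\|y^*\|$. Then $i^{**}\varphi\in Y^{***}$ restricts to $y^*$ on $Y$, so $i^{**}\varphi=y^*+\omega$ with $\omega\in Y^\perp\subseteq Y^{***}$. By \eqref{eq:one}, $\|y^*\|+\|\omega\|=\|i^{**}\varphi\|\le\|y^*\|$, and hence $\omega=0$. Thus $y^*=i^{**}\varphi\in V^{\perp\perp}\cap Y^*=V$.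
\end{proof}

The $M$-embedded hypothesis is needed here: $V=c_0$ is norming for $Y=\ell_1$ but is not all of $\ell_1^*=\ell_\infty$.

\begin{lemma}\label{lem:rnp}
Let $X$ be $M$-embedded. Every separable closed subspace of $X$ has a separable dual. Consequently $X^*$ has the Radon--Nikod\'ym property.
\end{lemma}

\begin{proof}
Let $Y\subseteq X$ be closed and separable. Choose norm-one functionals in $Y^*$ norming the points of a countable dense subset of $Y$. Their closed linear span $V\subseteq Y^*$ is separable and satisfies the hypothesis of Lemma~\ref{lem:norming}; since $Y$ satisfies \eqref{eq:one} by Lemma~\ref{lem:hered}, $Y^*=V$. The second assertion is Uhl's theorem (see \cite{DU}): if every separable subspace of $X$ has a separable dual, then $X^*$ has the Radon--Nikod\'ym property.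
\end{proof}

\section{The main idea, by hand, for renormings of $c_0(\Gamma)$}\label{sec:idea}

How can \eqref{eq:one}, a statement about $X^{***}$, yield an additive estimate inside $X^*$? Through weak* limits. If $(z_k)$ is a bounded sequence in $X^*$ that is weak*-null, then its cluster points in $X^{***}$ lie in $X^\perp$, where norms add to those of $X^*$. The only danger is that the limit has smaller norm than the $z_k$. Disjoint supports in $\ell_1$ rule this out.

\begin{lemma}\label{lem:toy}
Let $X$ be $M$-embedded and $J:X^*\to\ell_1(\Gamma)$ linear with $\|J\|\le1$. Let $(z_k)$ be a bounded weak*-null sequence in $X^*$ such that the vectors $Jz_k$ have pairwise disjoint supports. Then, for all $y\in X^*$,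
\[
\liminf_k\|y+z_k\|\ \ge\ \|y\|+\liminf_k\|Jz_k\|.
\]
\end{lemma}

\begin{proof}
Pass to a subsequence along which $\|y+z_k\|$ converges to the left-hand side; this does not decrease $c=\liminf_k\|Jz_k\|$. Let $Z$ be a cluster point of $(z_k)$ in $\sigma(X^{***},X^{**})$. Then $Z\in X^\perp$, and \eqref{eq:one} gives $\|y\|+\|Z\|=\|y+Z\|\le\lim\|y+z_k\|$. Since the supports are disjoint, there is one $h\in\ell_\infty(\Gamma)$ with $\|h\|\le1$ and $h(Jz_k)=\|Jz_k\|$ for all $k$. Now $J^*h\in X^{**}$ has norm at most $1$, and $Z(J^*h)$ is a cluster point of the numbers $(J^*h)(z_k)=\|Jz_k\|$. So $\|Z\|\ge|Z(J^*h)|\ge c$.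
\end{proof}

Now let $|\cdot|$ be an equivalent norm on $c_0(\Gamma)$ such that $X=(c_0(\Gamma),|\cdot|)$ is $M$-embedded. Denote the dual norm on $X^*=\ell_1(\Gamma)$ again by $|\cdot|$ and, after scaling, assume that $\|x^*\|_1\le|x^*|$ for all $x^*$. Let $e_\gamma$ be the unit vectors of $\ell_1(\Gamma)$. Nothing in the definition of $|\cdot|$ relates it to coordinates, but the following holds.

\begin{proposition}
Every countable subset of $\Gamma$ is contained in a countable $\Gamma_0\subseteq\Gamma$ such that
\[
|y+te_\gamma|\ \ge\ |y|+|t|\qquad\text{whenever }\operatorname{supp}y\subseteq\Gamma_0,\ \gamma\notin\Gamma_0,\ t\in\mathbb K.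
\]
\end{proposition}

\begin{proof}
For $y\in\ell_1(\Gamma)$ and rational $q$ put $N(y,q)=\{\gamma\in\Gamma:|y+e_\gamma|<q\}$. Starting from the given countable set, repeatedly add to the set obtained so far all \emph{finite} sets $N(y,q)$, where $q$ is rational and $y$ is finitely supported in that set with rational entries. Each step adds countably many points. Let $\Gamma_0$ be the union after $\omega$ steps; it contains every finite $N(y,q)$ with $y$ finitely supported in $\Gamma_0$ with rational entries.

The case $t=0$ is trivial, so by homogeneity and density it suffices to treat $t=1$ and such $y$. Let $\gamma\notin\Gamma_0$, and let $q>|y+e_\gamma|$ be rational. Then $\gamma\in N(y,q)\setminus\Gamma_0$, so $N(y,q)$ is infinite. Choose distinct points $\gamma_1,\gamma_2,\dots$ in it. The sequence $(e_{\gamma_k})$ is bounded, weak*-null and disjointly supported, so Lemma~\ref{lem:toy}, with $J$ the identity map, gives $q\ge\liminf|y+e_{\gamma_k}|\ge|y|+1$. Let $q$ decrease to $|y+e_\gamma|$.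
\end{proof}

The argument has two parts. Because $\Gamma_0$ is \emph{closed off}, a point $\gamma$ outside it can be replaced by infinitely many points which the vector $y$ does not distinguish from $\gamma$; and \eqref{eq:one} is applied to the limit of the replacements. In a general $X$ there are no coordinates. Closing off then produces not a subset of $\Gamma$ but a pair of subspaces $Y\subseteq X$, $F\subseteq X^*$ that norm each other, and our first task is to find the projection that belongs to such a pair. Moreover, the replacements $z_k$ will lie in $F$ and tend to $0$ only at the points of $Y$, so we need a version of \eqref{eq:one} relative to $(Y,F)$.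

\section{Pairs of subspaces that norm each other}\label{sec:pairs}

\begin{definition}
Let $Y\subseteq X$ and $F\subseteq X^*$ be closed subspaces. The pair $(Y,F)$ is \emph{good} if $\|f\|=\sup_{y\in B_Y}|f(y)|$ for all $f\in F$ and $\|y\|=\sup_{f\in B_F}|f(y)|$ for all $y\in Y$.
\end{definition}

\begin{lemma}\label{lem:good}
Let $X$ be $M$-embedded and $(Y,F)$ a good pair.
\begin{enumerate}
\item[(a)] Restriction $\rho:F\to Y^*$, $\rho(f)=f|_Y$, is an isometry onto $Y^*$.
\item[(b)] $\|f+\omega\|=\|f\|+\|\omega\|$ for $f\in F$ and $\omega\in F^{\perp\perp}\subseteq X^{***}$ with $\omega|_Y=0$.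
\item[(c)] There is a projection $P$ on $X$ with $\|P\|\le1$, $PX=Y$, $P^*X^*=F$ and $\ker P^*=Y^\perp$ (the annihilator of $Y$ in $X^*$).
\end{enumerate}
\end{lemma}

For $X=Y=\ell_1$ and $F=c_0$, a good pair, (a) and (c) fail; so $M$-embeddedness is needed.

\begin{proof}
(a) The first norming condition says that $\rho$ is isometric, so $\rho(F)$ is closed in $Y^*$. The second says that $\rho(F)$ satisfies the hypothesis of Lemma~\ref{lem:norming}. Since $Y$ satisfies \eqref{eq:one} by Lemma~\ref{lem:hered}, $\rho(F)=Y^*$.

(b) Let $j_Y:Y\to X$ and $j_F:F\to X^*$ be the inclusions. Then $\rho=j_Y^*j_F$ and $\rho^{**}=j_Y^{***}j_F^{**}$; that is, $\rho^{**}$ restricts elements of $F^{\perp\perp}=F^{**}$ to $Y^{**}$. By (a) this restriction is an isometry onto $Y^{***}$. It maps $f$ into $Y^*$ and $\omega$ to an element vanishing on $Y$, so \eqref{eq:one} in $Y$ gives the claim.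

(c) We first show that \emph{$F$ is weak*-closed}. By the Krein--\v Smulian theorem it suffices to consider $B_F$. Let $(f_i)$ be a net in $B_F$ converging weak* to $x^*\in X^*$. By (a) there is $f\in F$ that agrees with $x^*$ on $Y$; we must show that $g=x^*-f$ is $0$. Pass to a subnet with $f_i\to\Psi$ in $\sigma(X^{***},X^{**})$. Then $\Psi\in F^{\perp\perp}$ and $\Psi|_X=x^*$. Put $\omega=\Psi-f\in F^{\perp\perp}$. Then $\omega|_X=g$, so $\omega|_Y=0$ and $\omega-g\in X^\perp$. Thus $\omega$ is controlled both by (b) and by \eqref{eq:one}. For $h\in F$,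
\[
\|h\|+\|\omega\|\overset{\text{(b)}}{=}\|h+\omega\|\overset{\eqref{eq:one}}{=}\|h+g\|+\|\omega-g\|\le\|h\|+\|g\|+\|\omega-g\|\overset{\eqref{eq:one}}{=}\|h\|+\|\omega\|.
\]
Hence $\|h+g\|=\|h\|+\|g\|$ for all $h\in F$, and by homogeneity $\|h+tg\|=\|h\|+|t|\,\|g\|$ for all scalars $t$. Suppose $g\ne0$. Then $F+\mathbb Kg=F\oplus_1\mathbb Kg$ isometrically. The bidual of this space, formed inside $X^{***}$, is $F^{\perp\perp}\oplus_1\mathbb Kg$, and since $\omega\in F^{\perp\perp}$ we obtain $\|\omega-g\|=\|\omega\|+\|g\|$. But $\|\omega\|=\|g\|+\|\omega-g\|$ by \eqref{eq:one}, so $\|\omega\|=2\|g\|+\|\omega\|$, a contradiction. So $g=0$ and $x^*=f\in F$.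

By (a), $X^*=F\oplus Y^\perp$, and the projection $R$ onto $F$ along $Y^\perp$ satisfies $\|Rx^*\|=\|x^*|_Y\|\le\|x^*\|$. We show that $R$ is an adjoint. Let $(x_i^*)$ be a bounded net with $x_i^*\to x^*$ weak*, and let $f'$ be a weak* cluster point of $(Rx_i^*)$. Both $F$ and $Y^\perp$ are weak*-closed, so $f'\in F$ and $x^*-f'\in Y^\perp$; that is, $f'=Rx^*$. By weak* compactness $Rx_i^*\to Rx^*$ weak*. So for each $x\in X$ the functional $x^*\mapsto(Rx^*)(x)$ is weak*-continuous on bounded sets, hence weak*-continuous (Banach--Dieudonn\'e). Therefore $R=P^*$ for a projection $P$ on $X$ with $\|P\|\le1$. Finally, $(PX)^\perp=\ker P^*=Y^\perp$, and since $PX$ and $Y$ are closed, $PX=Y$.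
\end{proof}

\section{Closing off: elementary submodels}\label{sec:submodels}

In Section~\ref{sec:idea} we closed off a set under a single kind of operation. In general it is convenient to close off under everything that can be named; elementary submodels do this. We recall what is needed. We work in ZFC.

For a regular uncountable cardinal $\theta$ let $H(\theta)$ be the set of all sets whose transitive closure has fewer than $\theta$ elements. A subset $\mathfrak M\subseteq H(\theta)$ is an \emph{elementary submodel}, written $\mathfrak M\prec H(\theta)$, if a formula with parameters from $\mathfrak M$ holds in $(\mathfrak M,\in)$ exactly when it holds in $(H(\theta),\in)$. In particular: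
\begin{equation}\label{eq:reflect}
\parbox{0.82\linewidth}{if $H(\theta)$ contains a witness for an existential statement with parameters in $\mathfrak M$, then $\mathfrak M$ contains one.}
\end{equation}
We use the following standard facts.
\begin{itemize}
\item[(E1)] An object definable in $H(\theta)$ from parameters in $\mathfrak M$ belongs to $\mathfrak M$. In particular $\mathfrak M$ contains all natural numbers and all rational scalars.
\item[(E2)] Finite subsets of $\mathfrak M$ are elements of $\mathfrak M$. Countable elements of $\mathfrak M$ are subsets of $\mathfrak M$.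
\item[(E3)] (L\"owenheim--Skolem) For $A\subseteq H(\theta)$ there is $\mathfrak M\prec H(\theta)$ with $A\subseteq\mathfrak M$ and $|\mathfrak M|\le|A|+\omega$. If $A\subseteq\mathfrak N\prec H(\theta)$, one can take $\mathfrak M\subseteq\mathfrak N$.
\item[(E4)] The union of an increasing chain of elementary submodels of $H(\theta)$ is an elementary submodel of $H(\theta)$.
\end{itemize}
In each application, $\theta$ is chosen so large that $H(\theta)$ contains all objects in question (spaces, their iterated duals, families, operators) and evaluates correctly the elementary statements made about them.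

For a Banach space $X$ and $\mathfrak M\prec H(\theta)$ with $X\in\mathfrak M$ put
\[
Y_{\mathfrak M}=\overline{X\cap\mathfrak M},\qquad F_{\mathfrak M}=\overline{X^*\cap\mathfrak M}.
\]
By (E1), $X\cap\mathfrak M$ and $X^*\cap\mathfrak M$ are closed under linear combinations with rational scalars, so $Y_{\mathfrak M}$ and $F_{\mathfrak M}$ are closed subspaces.

\emph{The pair $(Y_{\mathfrak M},F_{\mathfrak M})$ is good.} Let $f\in X^*\cap\mathfrak M$, and let $q<\|f\|$ be rational. The statement ``there is $x\in B_X$ with $|f(x)|>q$'' is true, so by \eqref{eq:reflect} there is such an $x$ in $\mathfrak M$. If $x\in X\cap\mathfrak M$, then \eqref{eq:reflect} gives $f\in B_{X^*}\cap\mathfrak M$ with $f(x)=\|x\|$. Both norming conditions pass to the closures. When $X$ is $M$-embedded, we denote by $P_{\mathfrak M}$ the projection given by Lemma~\ref{lem:good}(c) for $(Y_{\mathfrak M},F_{\mathfrak M})$.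

\begin{example}\label{ex:l2}
Let $X=\ell_2(\Gamma)$ and $\Gamma\in\mathfrak M$; then $X\in\mathfrak M$ by (E1). For $\gamma\in\Gamma\cap\mathfrak M$ the unit vector $e_\gamma$ is in $\mathfrak M$ by (E1). Conversely, the support of $x\in X\cap\mathfrak M$ is a countable element of $\mathfrak M$, so it is contained in $\mathfrak M$ by (E2). Hence $Y_{\mathfrak M}=\ell_2(\Gamma\cap\mathfrak M)$, and $P_{\mathfrak M}$ is the orthogonal projection onto it. In the same way one gets $Y_{\mathfrak M}=c_0(\Gamma\cap\mathfrak M)$ and $F_{\mathfrak M}=\ell_1(\Gamma\cap\mathfrak M)$ for $X=c_0(\Gamma)$.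
\end{example}

\section{The splitting lemma}\label{sec:split}

For $b\in L=(\oplus_{\gamma\in\Gamma}E_\gamma)_1$ and $D\subseteq\Gamma$, let $1_Db$ be the vector that agrees with $b$ on $D$ and is $0$ elsewhere.

\begin{lemma}[Splitting]\label{lem:split}
Let $X$ be $M$-embedded, let $L=(\oplus_{\gamma\in\Gamma}E_\gamma)_1$ with all $E_\gamma$ separable, and let $J:X^*\to L$ be linear with $\|Jx^*\|\le\|x^*\|$ for all $x^*$. Let $\mathfrak M\prec H(\theta)$ with $X,(E_\gamma)_{\gamma\in\Gamma},J\in\mathfrak M$, and let $P=P_{\mathfrak M}$. Then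
\[
\|x^*\|\ \ge\ \|P^*x^*\|+\|J(x^*-P^*x^*)\|\qquad(x^*\in X^*).
\]
\end{lemma}

The structure of $L$ matters. Let $X=\ell_2(\Gamma)$ with $\Gamma$ uncountable, identify $X^*$ with $\ell_2(\Gamma)$ in the natural (bilinear) way, and regard $L=\ell_2(\Gamma)$ as an $\ell_1$-sum with a single, nonseparable, summand. Let $J$ be the identity, and let $\mathfrak M$ be countable with $\Gamma\in\mathfrak M$. By Example~\ref{ex:l2} the inequality fails for $x^*=e_\gamma+e_{\gamma'}$ with $\gamma\in\Gamma\cap\mathfrak M$, $\gamma'\in\Gamma\setminus\mathfrak M$: it would say $\sqrt2\ge2$.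

\begin{proof}
Let $y=P^*x^*\in F_{\mathfrak M}$ and $z=x^*-y\in Y_{\mathfrak M}^\perp$. We imitate Section~\ref{sec:idea}: replace $z$ by a sequence $(z_k)$ of ``copies'', asymptotically indistinguishable from $z$ as far as $y$ is concerned, whose images under $J$ are disjoint where possible.

\emph{Reduction to a countable model.} Choose a sequence in $X^*\cap\mathfrak M$ converging to $y$. By (E3) there is a countable $\mathfrak M_0\prec H(\theta)$ with $\mathfrak M_0\subseteq\mathfrak M$ that contains the terms of this sequence and $X,(E_\gamma),J$. Put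
\[
Y_0=Y_{\mathfrak M_0},\qquad F_0=F_{\mathfrak M_0},\qquad\Gamma_0=\Gamma\cap\mathfrak M_0 .
\]
Then $y\in F_0$, and $z$ vanishes on $Y_0\subseteq Y_{\mathfrak M}$. Enumerate $X\cap\mathfrak M_0=\{x_1,x_2,\dots\}$; this set is dense in $Y_0$.

Write $Jz=a+b$ with $a=1_{\Gamma_0}Jz$ and $b=1_{\Gamma\setminus\Gamma_0}Jz$. The part $b$ lives on indices that $\mathfrak M_0$ does not see; it will be replaced by disjoint copies inside $\Gamma_0$. The part $a$ cannot be moved, but it can be approximated by elements of $\mathfrak M_0$. Indeed, for $\gamma\in\Gamma_0$ the separable space $E_\gamma\in\mathfrak M_0$ has a countable dense subset that is an element of $\mathfrak M_0$ by \eqref{eq:reflect}, hence a subset of $\mathfrak M_0$ by (E2). So $E_\gamma\cap\mathfrak M_0$ is dense in $E_\gamma$. This is where separability of the $E_\gamma$ is used.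

\emph{Claim.} There are $z_k\in X^*\cap\mathfrak M_0$ and finitely supported $a_k,b_k\in L\cap\mathfrak M_0$ $(k\ge1)$ such that the supports $D_k=\operatorname{supp}b_k$ are pairwise disjoint and
\begin{enumerate}
\item[(1)] $|z_k(x_j)|<1/k$ for $j\le k$;
\item[(2)] $\|y+z_k\|\le\|y+z\|+3/k$;
\item[(3)] $\|a_k-a\|<1/k$, \ $\|b_k\|>\|b\|-1/k$, \ $\|Jz_k-a_k-b_k\|<1/k$.
\end{enumerate}

Suppose the construction is done below $k$. We choose parameters in $\mathfrak M_0$:
\begin{itemize}
\item $f_k\in X^*\cap\mathfrak M_0$ with $\|f_k-y\|<1/k$, and a rational $\rho$ with $\|f_k+z\|<\rho<\|f_k+z\|+1/k$;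
\item a finitely supported $a_k$ with support in $\Gamma_0$, entries in $\mathfrak M_0$ and $\|a_k-a\|<1/(4k)$; then $a_k\in\mathfrak M_0$ by (E2) and (E1).
\end{itemize}
Choose also a finite $D\subseteq\Gamma\setminus\Gamma_0$ with $\|b-1_Db\|<1/(4k)$, and a rational $\rho'$ (possibly negative) with $\|b\|-1/k<\rho'<\|1_Db\|$; such $\rho'$ exists because $\|1_Db\|>\|b\|-1/(4k)$. The set $D$ is not in $\mathfrak M_0$ in general, but $\rho'$ is. The sets $D_1,\dots,D_{k-1}$ are finite elements, hence subsets, of $\mathfrak M_0$, so they are contained in $\Gamma_0$. Consider the statement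
\begin{quote}
there are $e\in X^*$ and a finitely supported $b'\in L$ such that $\operatorname{supp}b'$ is disjoint from $D_1\cup\dots\cup D_{k-1}$, $\|b'\|>\rho'$, $|e(x_j)|<1/k$ for $j\le k$, $\|f_k+e\|<\rho$ and $\|Je-a_k-b'\|<1/k$.
\end{quote}
All its parameters are in $\mathfrak M_0$. It is true, witnessed by $e=z$ and $b'=1_Db$: indeed $D\cap\Gamma_0=\emptyset$, $z(x_j)=0$, and $\|Jz-a_k-1_Db\|\le\|a-a_k\|+\|b-1_Db\|<1/(2k)$. By \eqref{eq:reflect} there are witnesses $z_k,b_k$ in $\mathfrak M_0$. Item (2) holds since
\[
\|y+z_k\|\le\|f_k+z_k\|+\tfrac1k\le\|f_k+z\|+\tfrac2k\le\|y+z\|+\tfrac3k ,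
\]
and the other items are clear from the choices. This proves the claim.

\emph{The limit.} By (2) the sequence $(z_k)$ is bounded. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and $Z=\lim_{\mathcal U}z_k$ in $\sigma(X^{***},X^{**})$. Then $Z\in F_0^{\perp\perp}$, and $Z|_{Y_0}=0$ by (1). Lemma~\ref{lem:good}(b), applied to the good pair $(Y_0,F_0)$, and (2) give
\[
\|y\|+\|Z\|=\|y+Z\|\le\lim_{\mathcal U}\|y+z_k\|\le\|y+z\|=\|x^*\|.
\]
It remains to show that $\|Z\|\ge\|Jz\|=\|a\|+\|b\|$. Let $\varepsilon>0$ and choose a finite $A\subseteq\Gamma_0$ with $\|a-1_Aa\|<\varepsilon$. As the $D_k$ are disjoint, there is $k_0$ such that $D_k\cap A=\emptyset$ for $k\ge k_0$. Hence we can define $h=(h_\gamma)\in L^*=(\oplus E_\gamma^*)_\infty$ with $\|h\|\le1$ as follows: $h_\gamma$ norms $a_\gamma$ for $\gamma\in A$; $h_\gamma$ norms $(b_k)_\gamma$ for $\gamma\in D_k$, $k\ge k_0$; and $h_\gamma=0$ otherwise. Then $h(b_k)=\|b_k\|$ for $k\ge k_0$, and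
\[
\operatorname{Re}h(a)\ge\|1_Aa\|-\|a-1_Aa\|\ge\|a\|-2\varepsilon .
\]
So by (3), $\lim_{\mathcal U}\operatorname{Re}h(Jz_k)\ge\|a\|+\|b\|-2\varepsilon$. Since $J^*h\in X^{**}$ and $\|J^*h\|\le1$,
\[
\|Z\|\ge|Z(J^*h)|=\lim_{\mathcal U}|h(Jz_k)|\ge\|a\|+\|b\|-2\varepsilon .\qedhere
\]
\end{proof}

\section{Decomposition into separable pieces}\label{sec:decomp}

Let $\mathcal S_1$ be the class of all $\ell_1$-sums of separable Banach spaces, each taken together with the family that defines it. It is closed under $\ell_1$-sums.

Given $J:X^*\to L\in\mathcal S_1$, we want projections $Q_s$ on $X$ with separable ranges and $\sum_s\|JQ_s^*x^*\|\le\|x^*\|$. A chain of submodels splits $X$ into pieces of smaller density, and we would like to split these pieces further by induction. However, splitting one piece must not spoil the estimate for the sum over all pieces. We therefore prove a statement that splits one piece $QX$ and carries along a second operator $K$, which records everything else.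

\begin{proposition}\label{prop:decomp}
Let $X$ be $M$-embedded, $Q$ a bounded projection on $X$, and $J:X^*\to L$, $K:X^*\to L'$ bounded operators with $L,L'\in\mathcal S_1$ and
\[
\|JQ^*x^*\|+\|Kx^*\|\le\|x^*\|\qquad(x^*\in X^*).
\]
Then there are bounded projections $(Q_s)_{s\in S}$ on $X$ with separable ranges, such that $QQ_s=Q_sQ=Q_s$, $Q_sQ_t=0$ for $s\ne t$, $QX=\overline{\operatorname{span}}\bigcup_sQ_sX$, and
\[
\sum_s\|JQ_s^*x^*\|+\|Kx^*\|\le\|x^*\|\qquad(x^*\in X^*).
\]
\end{proposition}

\begin{proof}
We use induction on $\kappa=\operatorname{dens}QX$, for all $Q,J,K$ simultaneously. If $\kappa\le\omega$, take the single projection $Q$. Let $\kappa>\omega$.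

\emph{Step 1: splitting into pieces of density less than $\kappa$.} Let $\{x_\alpha:1\le\alpha<\kappa\}$ be dense in $QX$. By (E3) and (E4) there is an increasing chain $(\mathfrak M_\alpha)_{1\le\alpha\le\kappa}$ of elementary submodels of $H(\theta)$ such that $\mathfrak M_1$ is countable and contains $X,Q,J,K$ and the families defining $L$ and $L'$; $\mathfrak M_{\alpha+1}\supseteq\mathfrak M_\alpha\cup\{x_\alpha\}$ for $1\le\alpha<\kappa$; $|\mathfrak M_\alpha|\le|\alpha|+\omega$; and $\mathfrak M_\delta=\bigcup_{1\le\alpha<\delta}\mathfrak M_\alpha$ for limit $\delta$. Write $Y_\alpha,F_\alpha,P_\alpha$ for the objects belonging to $\mathfrak M_\alpha$, and put $Y_0=\{0\}$, $F_0=\{0\}$, $P_0=0$. We record four properties.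
\begin{itemize}
\item[(i)] $\operatorname{dens}Y_\alpha\le|\alpha|+\omega<\kappa$ for $\alpha<\kappa$, and $QX\subseteq Y_\kappa$.
\item[(ii)] $P_\beta P_\alpha=P_\alpha=P_\alpha P_\beta$ for $\alpha\le\beta$. The first equality follows from $Y_\alpha\subseteq Y_\beta$. From $F_\alpha\subseteq F_\beta$ we get $P_\beta^*P_\alpha^*=P_\alpha^*$, which is the second.
\item[(iii)] For limit $\delta$, $x\in X$ and $x^*\in X^*$, we have $P_\alpha x\to P_\delta x$ and $P_\alpha^*x^*\to P_\delta^*x^*$ in norm as $\alpha\uparrow\delta$. Indeed $P_\alpha x=P_\alpha P_\delta x$, $P_\delta x\in Y_\delta=\overline{\bigcup_{\alpha<\delta}Y_\alpha}$, $\|P_\alpha\|\le1$, and $P_\alpha$ is the identity on $Y_{\alpha'}$ for $\alpha'\le\alpha$. The second assertion follows in the same way from $P_\alpha^*=P_\alpha^*P_\delta^*$ and $F_\delta=\overline{\bigcup_{\alpha<\delta}F_\alpha}$.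
\item[(iv)] $Q$ commutes with $P_\alpha$. For $\alpha\ge1$, $Q\in\mathfrak M_\alpha$ gives $QY_\alpha\subseteq Y_\alpha$ and $Q^*F_\alpha\subseteq F_\alpha$ by (E1); that is, $QP_\alpha=P_\alpha QP_\alpha$ and $P_\alpha Q=P_\alpha QP_\alpha$.
\end{itemize}

For $\alpha<\kappa$ put $D_\alpha=P_{\alpha+1}-P_\alpha$ and $Q_\alpha=QD_\alpha=D_\alpha Q$. By (ii) the $D_\alpha$ are pairwise orthogonal projections, so by (iv) the $Q_\alpha$ are pairwise orthogonal projections with $QQ_\alpha=Q_\alpha Q=Q_\alpha$. Also $\operatorname{dens}Q_\alpha X<\kappa$, since $Q_\alpha X\subseteq Y_{\alpha+1}$. By transfinite induction, with (iii) at limits, $P_\beta x\in\overline{\operatorname{span}}\{D_\alpha x:\alpha<\beta\}$ for all $\beta\le\kappa$. For $x\in QX$ we have $P_\kappa x=x$ and $D_\alpha x=Q_\alpha x$, so $QX=\overline{\operatorname{span}}\bigcup_{\alpha<\kappa}Q_\alpha X$.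

Now consider $\tilde J=(JQ^*,K):X^*\to L\oplus_1L'$. This operator belongs to every $\mathfrak M_\alpha$, $\alpha\ge1$, by (E1); it maps into a member of $\mathcal S_1$; and $\|\tilde Jx^*\|\le\|x^*\|$ by hypothesis. For $1\le\alpha<\kappa$, Lemma~\ref{lem:split}, applied to $\mathfrak M_\alpha$ and the functional $P_{\alpha+1}^*x^*$, gives
\[
\|P_{\alpha+1}^*x^*\|\ge\|P_\alpha^*x^*\|+\|\tilde JD_\alpha^*x^*\|,
\]
because $P_\alpha^*P_{\alpha+1}^*=P_\alpha^*$. For $\alpha=0$ this inequality says $\|P_1^*x^*\|\ge\|\tilde JP_1^*x^*\|$, which is clear. Since also $\|P_\delta^*x^*\|\ge\|P_\alpha^*x^*\|$ for $\alpha<\delta$, transfinite induction gives $\|P_\beta^*x^*\|\ge\sum_{\alpha<\beta}\|\tilde JD_\alpha^*x^*\|$ for all $\beta\le\kappa$. We use this for $\beta=\kappa$ together with Lemma~\ref{lem:split} for $\mathfrak M_\kappa$. Since $JQ^*D_\alpha^*=JQ_\alpha^*$, we obtain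
\begin{align*}
\|x^*\|&\ge\sum_{\alpha<\kappa}\|\tilde JD_\alpha^*x^*\|+\|\tilde J(x^*-P_\kappa^*x^*)\|\\
&\ge\sum_{\alpha<\kappa}\|JQ_\alpha^*x^*\|+\Big[\sum_{\alpha<\kappa}\|KD_\alpha^*x^*\|+\|K(x^*-P_\kappa^*x^*)\|\Big].
\end{align*}
By transfinite induction, with (iii) at limits, $\sum_{\alpha<\beta}\|KD_\alpha^*x^*\|\ge\|KP_\beta^*x^*\|$ for all $\beta\le\kappa$. So the bracket is at least $\|Kx^*\|$, and
\begin{equation}\label{eq:step1}
\sum_{\alpha<\kappa}\|JQ_\alpha^*x^*\|+\|Kx^*\|\le\|x^*\|\qquad(x^*\in X^*).
\end{equation}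

\emph{Step 2: splitting the pieces one after another.} By recursion on $\beta<\kappa$ we construct families $(Q_{\beta,s})_{s\in S_\beta}$ of pairwise orthogonal projections with separable ranges, such that $Q_\beta Q_{\beta,s}=Q_{\beta,s}Q_\beta=Q_{\beta,s}$ and $Q_\beta X=\overline{\operatorname{span}}\bigcup_sQ_{\beta,s}X$, and such that for every $\beta\le\kappa$ and all $x^*\in X^*$
\begin{equation}\label{eq:step2}
\sum_{\alpha<\beta}\sum_{s\in S_\alpha}\|JQ_{\alpha,s}^*x^*\|+\sum_{\beta\le\alpha<\kappa}\|JQ_\alpha^*x^*\|+\|Kx^*\|\le\|x^*\|.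
\end{equation}
For $\beta=0$ this is \eqref{eq:step1}. Suppose that \eqref{eq:step2} holds for some $\beta<\kappa$. The operator
\[
K_\beta x^*=\big((JQ_{\alpha,s}^*x^*)_{\alpha<\beta,\,s\in S_\alpha},\ (JQ_\alpha^*x^*)_{\beta<\alpha<\kappa},\ Kx^*\big)
\]
maps $X^*$ into an $\ell_1$-sum of copies of $L$ and $L'$, which is in $\mathcal S_1$, and \eqref{eq:step2} says that $\|JQ_\beta^*x^*\|+\|K_\beta x^*\|\le\|x^*\|$. Since $\operatorname{dens}Q_\beta X<\kappa$, the induction hypothesis applies to $Q_\beta,J,K_\beta$. It yields $(Q_{\beta,s})_{s\in S_\beta}$, and its estimate is \eqref{eq:step2} for $\beta+1$. Let $\beta\le\kappa$ be a limit ordinal, and suppose that \eqref{eq:step2} holds for all $\gamma<\beta$. Drop from \eqref{eq:step2} for $\gamma$ the terms $\|JQ_\alpha^*x^*\|$ with $\gamma\le\alpha<\beta$, and take the supremum over $\gamma<\beta$; this gives \eqref{eq:step2} for $\beta$.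

For $\beta=\kappa$ the inequality \eqref{eq:step2} is the required estimate for the family of all $Q_{\alpha,s}$. For $\alpha\ne\beta$ we have $Q_{\alpha,s}Q_{\beta,t}=Q_{\alpha,s}Q_\alpha Q_\beta Q_{\beta,t}=0$. Finally, $QQ_{\alpha,s}=QQ_\alpha Q_{\alpha,s}=Q_{\alpha,s}$ and $Q_{\alpha,s}Q=Q_{\alpha,s}Q_\alpha Q=Q_{\alpha,s}$, and the ranges span a dense subspace of $QX$ by Step 1.
\end{proof}

\begin{corollary}\label{cor:decomp}
Let $X$ be $M$-embedded and $J:X^*\to L\in\mathcal S_1$ linear with $\|Jx^*\|\le\|x^*\|\le r\|Jx^*\|$ for all $x^*\in X^*$. Then there are pairwise orthogonal projections $Q_s\ne0$ $(s\in S)$ on $X$ with separable ranges $X_s$, such that $\bigcup_sX_s$ has dense linear span and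
\begin{equation}\label{eq:four}
\tfrac1r\max_s\|x_s\|\le\Big\|\sum_sx_s\Big\|\le r\max_s\|x_s\|\qquad\text{for finitely supported }(x_s),\ x_s\in X_s .
\end{equation}
Hence $U:(x_s)\mapsto\sum x_s$ is an isomorphism of $(\oplus X_s)_{c_0}$ onto $X$ with $\|U\|,\|U^{-1}\|\le r$ and $U^{-1}x=(Q_sx)_s$.
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:decomp} with $Q=I$ and $K=0$, and omit zero projections. Then $\sum_s\|Q_s^*x^*\|\le r\sum_s\|JQ_s^*x^*\|\le r\|x^*\|$. If $x=\sum x_s$, then
\[
|x^*(x)|\le\sum_s|(Q_s^*x^*)(x_s)|\le\sum_s\|Q_s^*x^*\|\,\|x_s\|\le r\|x^*\|\max_s\|x_s\|,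
\]
and $\|x_s\|=\|Q_sx\|\le r\|x\|$. This is \eqref{eq:four}. By \eqref{eq:four}, $U$ extends from finitely supported families to an isomorphism of the $c_0$-sum onto a closed subspace of $X$; this subspace is dense, hence equal to $X$. The formula for $U^{-1}$ holds on finite sums and extends by continuity.
\end{proof}

\begin{proof}[Proof of Theorem B]
(i)$\Rightarrow$(ii) and the quantitative statement are Corollary~\ref{cor:decomp}; for (i)$\Rightarrow$(ii), first scale the given embedding of $X^*$ so that it has norm at most $1$. Conversely, let $X\cong(\oplus X_s)_{c_0}$ with all $X_s$ separable. Each $X_s$ is isomorphic to a separable closed subspace of $X$, so $X_s^*$ is separable by Lemma~\ref{lem:rnp}, and $X^*\cong(\oplus X_s^*)_1\in\mathcal S_1$.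
\end{proof}

\section{The dual of an $M$-embedded $\mathcal L^\infty$-space embeds into $\ell_1(\Gamma)$}\label{sec:ell1}

The $\mathcal L^\infty$-property makes $X^*$ a complemented subspace of some $L_1(\mu)$; the Radon--Nikod\'ym property of $X^*$ then allows us to replace $L_1(\mu)$ by $\ell_1(\Gamma)$.

\begin{lemma}\label{lem:ell1}
Let $X$ be an $M$-embedded $\mathcal L^\infty$-space with constant $\lambda$. Then there are a set $\Gamma$ and a linear map $J:X^*\to\ell_1(\Gamma)$ with $\|Jx^*\|\le\|x^*\|\le2\lambda\|Jx^*\|$ for all $x^*\in X^*$.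
\end{lemma}

\begin{proof}
\emph{Factoring $\mathrm{id}_{X^*}$ through $L_1(\mu)$.} Let $\mathcal F$ be the set of finite-dimensional $F\subseteq X$ that admit an isomorphism $T_F:F\to\ell_\infty^{n_F}$ with $\|T_F\|\le1$ and $\|T_F^{-1}\|\le\lambda$; fix one such $T_F$ for each $F$. Every finite-dimensional $E\subseteq X$ lies in some $F\in\mathcal F$, since the Banach--Mazur distance of finite-dimensional spaces is attained. So the sets $\{F\in\mathcal F:F\supseteq E\}$ with $E$ finite-dimensional have the finite intersection property, and there is an ultrafilter $\mathcal V$ on $\mathcal F$ containing all of them. The ultraproduct $(\ell_1^{n_F})_{\mathcal V}$ consists of classes $[(\varphi_F)]$ of bounded families, with norm $\lim_{\mathcal V}\|\varphi_F\|$. It is an abstract $L$-space, and so by Kakutani's theorem (see \cite{Heinrich}) it is isometric to some $L_1(\mu)=(\oplus_iL_1(\mu_i))_1$ with finite measures $\mu_i$. Identifying $(\ell_\infty^n)^*$ with $\ell_1^n$, define $S:X^*\to L_1(\mu)$ and $R:L_1(\mu)\to X^*$ by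
\[
Sx^*=\big[(x^*|_F\circ T_F^{-1})_F\big],\qquad\big(R[(\varphi_F)]\big)(x)=\lim_{\mathcal V}\varphi_F(T_Fx);
\]
the limit makes sense because $\{F:x\in F\}\in\mathcal V$. Then $\|S\|\le\lambda$, $\|R\|\le1$ and $RS=\mathrm{id}_{X^*}$.

\emph{Discretization.} By Lemma~\ref{lem:rnp}, $X^*$ has the Radon--Nikod\'ym property. So each $R|_{L_1(\mu_i)}$ is representable \cite[Ch.~III]{DU}: there is a Bochner measurable $g_i$ with values in $X^*$ and $\|g_i\|_\infty\le1$ such that $Rf=\int fg_i\,d\mu_i$. After changing $g_i$ on a null set, its range is a separable subset of $B_{X^*}$. Put $\varepsilon=1/(2\lambda)$. Let $(y_{i,n})_n$ be a sequence dense in the range of $g_i$, and let $A_{i,n}$ be the set of points $t$ with $\|g_i(t)-y_{i,n}\|\le\varepsilon$ and $\|g_i(t)-y_{i,m}\|>\varepsilon$ for $m<n$. The sets $(A_{i,n})_n$ form a measurable partition, and $g_i'=\sum_ny_{i,n}1_{A_{i,n}}$ satisfies $\|g_i-g_i'\|_\infty\le\varepsilon$. Let $\Gamma$ be the set of all pairs $(i,n)$, and define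
\[
V:L_1(\mu)\to\ell_1(\Gamma),\quad Vf=\Big(\int_{A_{i,n}}f_i\,d\mu_i\Big)_{(i,n)},\qquad W:\ell_1(\Gamma)\to X^*,\quad We_{i,n}=y_{i,n}.
\]
Then $\|V\|\le1$, $\|W\|\le1$, and $(R-WV)f=\sum_i\int f_i(g_i-g_i')\,d\mu_i$, so $\|R-WV\|\le\varepsilon$. Hence
\[
\|x^*-WVSx^*\|=\|(R-WV)Sx^*\|\le\varepsilon\lambda\|x^*\|=\tfrac12\|x^*\|,
\]
and therefore $\tfrac12\|x^*\|\le\|WVSx^*\|\le\|VSx^*\|\le\lambda\|x^*\|$. Take $J=\lambda^{-1}VS$.
\end{proof}

By Corollary~\ref{cor:decomp}, an $M$-embedded $\mathcal L^\infty$-space is thus isomorphic to a $c_0$-sum of separable spaces $X_s$. These may be finite-dimensional, and so far nothing bounds their distances to $c_0$ or to $\ell_\infty^n$. We remedy this by grouping the $X_s$ into countable blocks and by a uniform version of Theorem~\ref{thm:sep}.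

\section{A uniform version of the separable theorem}\label{sec:uniform}

To obtain a uniform constant we argue by contradiction: we put a sequence of bad examples into one $c_0$-sum and apply Theorem~\ref{thm:sep} to that sum. This requires two facts: that $c_0$-sums preserve our hypotheses, and that complemented subspaces of $c_0$ are uniformly isomorphic to $c_0$.

\begin{lemma}\label{lem:sums}
Let $X=(\oplus_{\gamma\in\Gamma}X_\gamma)_{c_0}$; here the $X_\gamma$ may be finite-dimensional.
\begin{enumerate}
\item[(a)] If all $X_\gamma$ satisfy \eqref{eq:one}, then so does $X$.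
\item[(b)] Let $\lambda\ge1$. If every finite-dimensional subspace of every $X_\gamma$ lies in a finite-dimensional subspace $F$ of $X_\gamma$ with $d(F,\ell_\infty^{\dim F})\le\lambda$, then $X$ has the corresponding property with any constant larger than $\lambda$.
\end{enumerate}
In particular, for infinite $\Gamma$ the space $c_0(\Gamma)$ is an $M$-embedded $\mathcal L^\infty$-space.
\end{lemma}

\begin{proof}
(a) We have $X^*=(\oplus X_\gamma^*)_1$ and $X^{**}=(\oplus X_\gamma^{**})_\infty$. Let $\Psi=x^*+\omega$ with $x^*=(x_\gamma^*)\in X^*$ and $\omega\in X^\perp$. For $\varepsilon>0$ choose a finite $A\subseteq\Gamma$ with $\sum_{\gamma\notin A}\|x_\gamma^*\|<\varepsilon$. Let $W\subseteq X^{**}$ be the $\ell_\infty$-sum of the $X_\gamma^{**}$ with $\gamma\notin A$. Since $X^{**}$ is the $\ell_\infty$-sum of $W$ and finitely many $X_\gamma^{**}$, $\gamma\in A$, norms in $X^{***}$ add over this decomposition. For $\gamma\in A$ the component of $\Psi$ is $x_\gamma^*+\omega_\gamma$, where $\omega_\gamma=\omega|_{X_\gamma^{**}}$ vanishes on $X_\gamma$;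 the component on $W$ differs from $\omega|_W$ by a functional of norm less than $\varepsilon$. Hence
\[
\|\Psi\|\ge\sum_{\gamma\in A}\big(\|x_\gamma^*\|+\|\omega_\gamma\|\big)+\|\omega|_W\|-\varepsilon\ge\|x^*\|+\|\omega\|-2\varepsilon .
\]

(b) Let $E\subseteq X$ be finite-dimensional with basis $e_1,\dots,e_n$ $(n\ge1)$, let $e_i^*\in X^*$ be functionals biorthogonal to it, and let $0<\delta<1$. Choose finitely supported $e_i'\in X$ with $\sum_i\|e_i^*\|\,\|e_i'-e_i\|<\delta$, and put $\Theta x=x+\sum_ie_i^*(x)(e_i'-e_i)$. Then $\|\Theta-I\|<\delta$, so $\Theta$ is an automorphism of $X$. Moreover $\Theta e_i=e_i'$, so only for $\gamma$ in a finite set $A$ is the coordinate projection of $\Theta E$ to $X_\gamma$ nonzero. Applying the hypothesis to these projections, we find $F_\gamma\subseteq X_\gamma$ $(\gamma\in A)$ with $d(F_\gamma,\ell_\infty^{\dim F_\gamma})\le\lambda$ and $\Theta E\subseteq F'=(\oplus_{\gamma\in A}F_\gamma)_\infty$. Then $d(F',\ell_\infty^{\dim F'})\le\lambda$ (combine coordinatewise isomorphisms $T_\gamma$ with $\|T_\gamma\|\le1$,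 $\|T_\gamma^{-1}\|\le\lambda$), and $E\subseteq\Theta^{-1}F'$ with $d(\Theta^{-1}F',\ell_\infty^{\dim F'})\le\lambda(1+\delta)/(1-\delta)$.

The last assertion is the case $X_\gamma=\mathbb K$ for all $\gamma$.
\end{proof}

\begin{lemma}\label{lem:compl}
There is a function $p$ such that $d(H,c_0)\le p(t)$ whenever $H$ is an infinite-dimensional subspace of $c_0$ that is the range of a projection on $c_0$ of norm at most $t$.
\end{lemma}

\begin{proof}
Write $\sim$ for isomorphism with a constant depending only on $t$, and give finite direct sums the maximum norm.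

\emph{$H\oplus c_0\sim H$.} We use a gliding hump to find a well complemented copy of $c_0$ in $H$. Set $n_0=0$. Inductively choose $h_k\in H$ and $n_k>n_{k-1}$ with $\|h_k\|=1$, such that $h_k$ vanishes on the first $n_{k-1}$ coordinates (possible, since these are finitely many conditions on an infinite-dimensional space) and has modulus at most $\delta_k=3^{-1}2^{-k}$ on the coordinates beyond $n_k$. Choose $j_k\in(n_{k-1},n_k]$ with $|h_k(j_k)|=1$. Define $A:c_0\to H$ by $Ae_k=h_k$ and $S:H\to c_0$ by $Sx=(x(j_k)/h_k(j_k))_k$. On a coordinate in $(n_{k-1},n_k]$, $h_l$ is $0$ for $l>k$ and has modulus at most $\delta_l$ for $l<k$. As $\sum\delta_l\le\frac13$, it follows that $\|A\|\le\frac43$ on finitely supported sequences, so $A$ is well defined, and that $\|SA-I\|\le\frac13$. Clearly $\|S\|\le1$. Hence $SA$ is invertible with $\|(SA)^{-1}\|\le\frac32$, and $A(SA)^{-1}S$ is a projection on $H$, of norm at most $2$, onto $A(c_0)$. Moreover $(SA)^{-1}S$ inverts $A$ on its range, so $d(A(c_0),c_0)\le2$. So $H\sim c_0\oplus H_2$ for some $H_2$, and $H\oplus c_0\sim c_0\oplus c_0\oplus H_2\sim c_0\oplus H_2\sim H$.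

\emph{$H\sim c_0$.} Let $H'$ be the kernel of the given projection. Then $c_0\sim H\oplus H'$. Let $c_0(E)$ be the $c_0$-sum of countably infinitely many copies of $E$; isomorphisms pass to $c_0$-sums coordinatewise with the same constant. Therefore
\[
c_0\cong c_0(c_0)\sim c_0(H)\oplus c_0(H')\cong H\oplus c_0(H)\oplus c_0(H')\sim H\oplus c_0(c_0)\cong H\oplus c_0\sim H .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:uniform}
For $\lambda,t\ge1$ there is $C(\lambda,t)<\infty$ such that $d(G,c_0)\le C(\lambda,t)$ whenever $G$ is separable, infinite-dimensional, and the range of a projection of norm at most $t$ on an $M$-embedded $\mathcal L^\infty$-space with constant $\lambda$.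
\end{proposition}

\begin{proof}
Otherwise, for every $k\in\mathbb N$ there are an $M$-embedded $\mathcal L^\infty$-space $X_k$ with constant $\lambda$ and a projection $R_k$ on $X_k$ with $\|R_k\|\le t$ and separable infinite-dimensional range $G_k$ such that $d(G_k,c_0)>k$ (possibly $d(G_k,c_0)=\infty$). Put $W=(\oplus X_k)_{c_0}$ and $Z=(\oplus G_k)_{c_0}\subseteq W$. By Lemma~\ref{lem:sums}, $W$ is an $M$-embedded $\mathcal L^\infty$-space, so $Z$ is $M$-embedded by Lemma~\ref{lem:hered}. Moreover $Z$ is the range of the projection $(x_k)\mapsto(R_kx_k)$ on $W$, which has norm at most $t$. Infinite-dimensional complemented subspaces of $\mathcal L^\infty$-spaces are $\mathcal L^\infty$-spaces \cite{LR}, so $Z$ is an $\mathcal L^\infty$-space. Since $Z$ is separable, Theorem~\ref{thm:sep} provides an isomorphism $V:Z\to c_0$; let $m=\|V\|\,\|V^{-1}\|$. Let $\pi_k$ be the coordinate projection of $Z$ onto $G_k$, of norm $1$. Then $V\pi_kV^{-1}$ is a projection on $c_0$ of norm at most $m$ with range $VG_k$, and Lemma~\ref{lem:compl} gives $d(G_k,c_0)\le m\,p(m)$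 for all $k$, a contradiction.
\end{proof}

\section{Proof of Theorems A and C}\label{sec:end}

Every $\mathcal L^\infty$-space has some constant $\lambda$, the density character is an isomorphism invariant, and $\operatorname{dens}c_0(\Gamma)=|\Gamma|$ for infinite $\Gamma$. So it suffices to prove the following.

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional $M$-embedded $\mathcal L^\infty$-space with constant $\lambda$. Then $d(X,c_0(\Gamma))\le\Delta(\lambda)$ for some infinite set $\Gamma$, where $\Delta(\lambda)=(2\lambda)^4C(\lambda,4\lambda^2)$ and $C$ is as in Proposition~\ref{prop:uniform}.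
\end{theorem}

\begin{proof}
Put $r=2\lambda$, so that $\Delta(\lambda)=r^4C(\lambda,r^2)$. If $X$ is separable, Proposition~\ref{prop:uniform} with the identity projection gives $d(X,c_0)\le C(\lambda,r^2)\le\Delta(\lambda)$.

Let $X$ be nonseparable. By Lemma~\ref{lem:ell1} and Corollary~\ref{cor:decomp} there are projections $Q_s\ne0$ $(s\in S)$ with separable ranges $X_s$ that satisfy \eqref{eq:four}, and an isomorphism $U$ as in the corollary; in particular
\begin{equation}\label{eq:sup}
\tfrac1r\sup_s\|Q_sx\|\le\|x\|\le r\sup_s\|Q_sx\|\qquad(x\in X).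
\end{equation}
Since $X$ is nonseparable, $S$ is uncountable. Partition $S$ into countably infinite sets $B\in\mathcal B$, and let $G_B$ be the closed span of $\bigcup_{s\in B}X_s$. It is separable, and it is infinite-dimensional because $X_s\ne\{0\}$ for every $s$. It is the range of the projection $x\mapsto\sum_{s\in B}Q_sx$, which corresponds under $U$ to restriction of families in $(\oplus X_s)_{c_0}$ to $B$ and so has norm at most $\|U\|\,\|U^{-1}\|\le r^2$. By Proposition~\ref{prop:uniform}, $d(G_B,c_0)\le C(\lambda,r^2)$ for all $B$.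

Now let $y=\sum_By_B$ be a finite sum with $y_B\in G_B$. For $s\in B$ we have $Q_sy=Q_sy_B$, and $Q_sy_B=0$ for $s\notin B$. So \eqref{eq:sup} gives
\[
\|y\|\le r\sup_s\|Q_sy\|\le r^2\max_B\|y_B\|,\qquad\|y_B\|\le r\sup_{s\in B}\|Q_sy\|\le r^2\|y\| .
\]
Since $\bigcup_BG_B$ has dense span in $X$, the map $(y_B)\mapsto\sum_By_B$ extends to an isomorphism of $(\oplus_BG_B)_{c_0}$ onto $X$, and the distance between these spaces is at most $r^4$. Finally, for every $C'>C(\lambda,r^2)$ there are isomorphisms $T_B:G_B\to c_0$ with $\|T_B\|\le1$ and $\|T_B^{-1}\|\le C'$ for all $B$. They combine coordinatewise to an isomorphism of $(\oplus_BG_B)_{c_0}$ onto $(\oplus_{\mathcal B}c_0)_{c_0}=c_0(\mathcal B\times\mathbb N)$. Hence $d(X,c_0(\mathcal B\times\mathbb N))\le r^4C(\lambda,r^2)=\Delta(\lambda)$.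
\end{proof}

This proves Theorems A and C. By Lemma~\ref{lem:sums}, conversely, every $c_0(\Gamma)$ with $\Gamma$ infinite is an $M$-embedded $\mathcal L^\infty$-space.

\begin{thebibliography}{9}

\bibitem{book}
\texttt{http://www.math.fu-berlin.de/\allowbreak\%7Ewerner/\allowbreak mbuch/\allowbreak buch3.pdf}.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Heinrich}
Heinrich, J. reine angew. Math. \textbf{313} (1980).

\bibitem{LR}
Lindenstrauss and Rosenthal, Israel J. Math. \textbf{7} (1969).

\end{thebibliography}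

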